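# Closed manifolds in which every Cantor set lies in an open cell

## A punctured torus with many discs

Let $T$ be a torus minus an open disc. Let $p,q\subset\operatorname{int}T$ be simple closed curves (a meridian and a longitude) meeting in one point, such that $T$ strongly deformation retracts to $p\cup q$. Then $\pi_1(T)=F(p,q)$ is free of rank two, and $\partial T$ represents $[p,q]^{\pm1}$ up to conjugacy. Fix a homeomorphism $\beta:S^1\to\partial T$. Write $I=[0,1]$, and let $D^2$ be the closed unit disc with boundary $S^1$.

For $s\ge2$ let
$$T^s=T\cup E_1\cup\dots\cup E_s,$$
where $E_j$ is a disc attached along $p$ when $j$ is odd and along $q$ when $j$ is even, the open discs being disjoint.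

In $T$ the curve $\partial T$ has infinite order. In $T\cup E_j$ it bounds a disc, whichever $j$ we use: killing $p$ or $q$ kills $[p,q]$. One can see the disc. Cut $T$ along $p$ and cap the two copies of $p$ by two parallel copies of a disc attached along $p$; the result is a disc with boundary $\partial T$. So $T^s$ offers $s$ ways to fill $\partial T$, each using only one of the discs. The next lemma says that we can run through these ways one after the other, using each disc only for a short time.

**Lemma 1.** There is a map $\Theta:I\times D^2\to T^s$ with $\Theta(t,z)=\beta(z)$ for $z\in S^1$, such that for each $j$ we have $\Theta^{-1}(\operatorname{int}E_j)\subset J_j\times D^2$ for an interval $J_j$ of length at most $2/(s-1)$.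

*Proof.* We work on $[0,s-1]\times D^2$ and rescale at the end. For $j=0,\dots,s-1$ the loop $\beta$ is null-homotopic in $T\cup E_{j+1}$, so it extends to a map $\Theta_j:D^2\to T\cup E_{j+1}$. Put $\Theta=\Theta_j$ on $\{j\}\times D^2$ and $\Theta(t,z)=\beta(z)$ for $z\in S^1$.

Let $1\le j\le s-1$. Now $\Theta$ is defined on the 2-sphere $\partial([j-1,j]\times D^2)$ and takes values in $T\cup E_j\cup E_{j+1}$. One of $E_j,E_{j+1}$ is attached along $p$ and the other along $q$. The strong deformation retraction of $T$ to $p\cup q$, kept constant on the two discs, retracts $T\cup E_j\cup E_{j+1}$ to two discs meeting in one point. So this space is contractible, and $\Theta$ extends over the ball $[j-1,j]\times D^2$ with values in $T\cup E_j\cup E_{j+1}$.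

The disc $E_j$ is used only over $[j-2,j-1]$ and $[j-1,j]$, so $\Theta^{-1}(\operatorname{int}E_j)\subset([j-2,j]\cap[0,s-1])\times D^2$. Rescaling $[0,s-1]$ to $I$ gives intervals of length at most $2/(s-1)$. $\square$

Here is what the lemma is for. Let a space $M$ be mapped to a disc $e$ by $\Phi$, and let $g:M\to I$ be any function. Replace $e$ by $T^s$, gluing $\partial T$ to $\partial e$, and replace $\Phi$ by $x\mapsto\Theta(g(x),\Phi(x))$. Over $\partial e$ nothing changes. The points sent into one open disc $E_j$ all have nearly the same value of $g$. The other points are sent into $T$, where $\partial e=\partial T$ no longer bounds. If we repeat this with the discs $E_j$ in place of $e$, and with the coordinate functions of $M$ in turn as $g$, then the points still sent into discs shrink to a compact zero-dimensional set $C$. Off $C$, the space $M$ is mapped to a complex in which $\partial e$ has infinite order. So the tiny set $C$ blocks every filling of $\partial e$. We shall use such sets $C$ to decide which closed manifolds have the property that all of their zero-dimensional compact subsets fit inside an open cell.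

## Zero-dimensional sets and open cells

Manifolds are nonempty, and "closed" means compact without boundary. An **open $n$-cell** in an $n$-manifold $M$ is a subset homeomorphic to $\mathbb R^n$; it is open in $M$ by invariance of domain. "Simply connected" includes "connected". "The $n$-sphere" is understood up to homeomorphism.

**Definition (zero-dimensional).** A compact metric space is zero-dimensional if it is nonempty and has finite partitions into open sets of arbitrarily small diameter.

Finite sets, $\{0\}\cup\{1/m:m\ge1\}$ and Cantor sets are examples. A connected subset of a zero-dimensional compact space lies in one piece of each partition, so it is a point. Therefore a zero-dimensional compact subset of a manifold of positive dimension contains no arc and has empty interior. We use two textbook facts. The sum theorem: a compact metric space which is a countable union of closed zero-dimensional subsets is zero-dimensional. The characterization of Cantor sets: a compact metrizable zero-dimensional space without isolated points is a Cantor set.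

**Definition ($0$-invertible).** A compact PL $n$-manifold $M$ without boundary is $0$-invertible if every compact zero-dimensional subset of $M$ lies in some open $n$-cell of $M$.

The conjecture, stated in "Embeddng Cantor Sets In Manifolds" (title as printed, https://d.lib.msu.edu/etd/37435/OBJ/download), is that for $n>2$ the only $0$-invertible compact PL $n$-manifold is the $n$-sphere. It is true: for $n>2$, a compact PL $n$-manifold without boundary is $0$-invertible if and only if it is homeomorphic to $S^n$. This is contained in the following theorem.

**Theorem 2.** Let $n\ge3$ and let $M$ be a compact PL (or merely triangulable) $n$-manifold without boundary. If every Cantor set in $M$ lies in an open $n$-cell of $M$, then $M\cong S^n$. Conversely, $S^n$ is $0$-invertible.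

Three further statements come out of the same construction.

**Theorem 3.** Let $M$ be a compact connected polyhedron with $\dim M\ge2$. There is a compact zero-dimensional $C\subset M$ such that every map $f:Q\to M\setminus C$, with $Q$ simply connected, locally path connected and metrizable, is null-homotopic in $M$.

**Theorem 4.** Let $M$ be a closed connected triangulable $n$-manifold, $n\ge3$. Then $\pi_1(M)=1$ if and only if every Cantor set in $M$ lies in the interior of a compact simply connected $n$-submanifold $B\subset M$ whose boundary is bicollared, nonempty and simply connected.

**Theorem 5.** A closed connected PL $n$-manifold, $n\ge1$, is $0$-invertible if and only if $n=2$ or it is homeomorphic to $S^n$.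

Here $\partial B$ is bicollared in $M$ if it has a neighborhood $\partial B\times[-1,1]$ in which $\partial B$ is $\partial B\times0$, with $\partial B\times[-1,0]$ inside $B$ and $\partial B\times(0,1]$ outside. The unit ball in a coordinate chart $\mathbb R^n$ is the standard example.

## Spheres, surfaces, and a 2-cell that cannot be moved

**Spheres.** A compact zero-dimensional set in $S^n$, $n\ge1$, misses some point $y$, and $S^n\setminus y\cong\mathbb R^n$. So $S^n$ is $0$-invertible. This proves the converse part of Theorem 2. It also settles $n=1$ in Theorem 5, since a closed connected 1-manifold is a circle.

**A cell that is almost everything.** Let $M$ be a closed connected PL $n$-manifold, $n\ge2$, triangulated. Each $(n-1)$-simplex is a face of exactly two $n$-simplices, and the dual graph (vertices: $n$-simplices; edges: $(n-1)$-simplices) is connected. Choose a spanning tree of it. Glue the $n$-simplices one at a time along the facets that correspond to edges of the tree. At each stage an $n$-ball and an $n$-simplex are glued along a common facet, so the result is an $n$-ball, and its interior is the union of the two old interiors and the open facet. Hence the union $W$ of all open $n$-simplices and of the open facets in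 the tree is an open $n$-cell in $M$. Its complement $G=M\setminus W$ is a subcomplex of dimension at most $n-1$.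

So it suffices, given $C$, to find a homeomorphism $h$ of $M$ with $h(G)\cap C=\emptyset$, for then $C\subset h(W)$. It is natural to push $G$ off $C$ skeleton by skeleton. For $n=2$ this works.

**Surfaces are $0$-invertible.** Let $n=2$, so that $G$ is a graph, and let $C\subset M$ be compact and zero-dimensional.

*Vertices.* Since $C$ has empty interior, a homeomorphism of $M$ supported in small disjoint discs about the vertices of $G$ moves them off $C$. We replace $G$ and the triangulation by their images. So we may assume that $C$ contains no vertex of $G$. Choose disc neighborhoods of the vertices missing $C$.

*Strips around the edges.* For each edge of $G$ let $\alpha$ be the arc obtained by deleting two short end pieces, so short that these pieces and the endpoints of $\alpha$ lie inside the chosen discs. Inside the union of the open edge and the two adjacent open triangles choose a thin closed strip $N_\alpha\cong[0,1]\times[-1,1]$ with $\alpha=[0,1]\times0$. Then $N_\alpha\cap G=\alpha$. For thin strips, different $N_\alpha$ are disjoint, and $(\{0,1\}\times[-1,1])\cap C=\emptyset$, because the endpoints of $\alpha$ lie in open sets missing $C$.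

*Pushing the edges.* A zero-dimensional set does not separate a connected 2-manifold (Hurewicz–Wallman, *Dimension Theory*, Theorem IV.4). So the open set $\operatorname{int}N_\alpha\setminus C$ is connected, hence path connected, and any two of its points are joined in it by a path polygonal in the coordinates of the strip. Choose $\varepsilon>0$ such that $[0,\varepsilon]\times0$ and $[1-\varepsilon,1]\times0$ miss $C$, and join $(\varepsilon,0)$ to $(1-\varepsilon,0)$ by such a path. The union of the path and the two segments is a connected polygonal set, which meets $\partial N_\alpha$ only in the endpoints of $\alpha$. It contains a polygonal arc $\alpha'$ with the same endpoints as $\alpha$. Thus $\alpha'\subset N_\alpha\setminus C$ and the interior of $\alpha'$ lies in $\operatorname{int}N_\alpha$.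

By the Schoenflies theorem $\alpha$ and $\alpha'$ each cut $N_\alpha$ into two discs. So the map that is the identity on $\partial N_\alpha$ and carries $\alpha$ homeomorphically to $\alpha'$ extends over these discs to a homeomorphism of $N_\alpha$. Let $h$ be the union of these homeomorphisms, extended by the identity. Then $h(G)$ consists of the arcs $\alpha'$ and of parts of $G$ in the vertex discs, so $h(G)\cap C=\emptyset$. $\square$

**Dimension three.** For $n=3$ the complex $G$ contains 2-cells. Moving arcs off $C$ used that $N\setminus C$ is path connected for a small open set $N$. To move a 2-cell off $C$ in the same way, we must at least fill a loop by a disc inside $N\setminus C$. The theorem on separation speaks of connectedness only; it does not say that loops in $N\setminus C$ can be filled. This is where the approach stops. After Lemma 7 we shall see, in a solid cylinder, a zero-dimensional $C$ and a loop in its complement that no disc in the complement fills. So the task becomes the opposite one: build a $C$ that obstructs so strongly that only the sphere survives.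

## Replacing discs by punctured tori

We now carry out the iteration announced after Lemma 1.

**Definition (disc system).** A disc system is a space $Z=Y\cup\bigcup_{e\in\mathcal E}e$, where

* $Y$ is a connected finite CW complex of dimension at most $2$ with $\pi_1(Y)$ torsion-free;
* $\mathcal E$ is a finite (possibly empty) set of closed discs with disjoint interiors, each attached to $Y$ along an embedded circle $\partial e\subset Y$ that is a subcomplex and is nontrivial in $\pi_1(Y)$.

Since $\pi_1(Y)$ is torsion-free, $\partial e$ has infinite order in it. Let $\chi_e:D^2\to e$ be a homeomorphism.

The example that we need: let $Z$ be a finite connected simplicial complex of dimension at most $2$, let $Y=\Gamma$ be its 1-skeleton, and let $\mathcal E$ be the set of its 2-simplices. The group $\pi_1(\Gamma)$ is free, hence torsion-free, and an embedded circle in a connected graph represents a nontrivial element.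

From group theory we use that in an amalgamated product $G_1*_HG_2$ (with $H$ injecting into both sides) both factors inject, and every element of finite order is conjugate into a factor. In particular, it is torsion-free if $G_1$ and $G_2$ are.

**The refinement.** Let a disc system $Z$, a map $\Phi:M\to Z$ from a compact metric space, a map $g:M\to I$ and $s\ge2$ be given. We define a new disc system $Z'=Y'\cup\dots$ and a map $\Phi':M\to Z'$.

For each $e\in\mathcal E$ glue a copy $T_e$ of $T$ to $Y$ by identifying $\beta(z)\in\partial T_e$ with $\chi_e(z)\in\partial e$ for $z\in S^1$. Let $Y'=Y\cup\bigcup_eT_e$. This is a finite CW complex with subcomplexes $Y$, $T_e$, $p_e$, $q_e$: on $T_e$ take as vertices those of $\partial e$ and the point $p_e\cap q_e$; as edges those of $\partial e$, the curves $p_e$ and $q_e$, and an arc from $p_e\cap q_e$ to a vertex of $\partial e$ with interior in $\operatorname{int}T_e\setminus(p_e\cup q_e)$; and one 2-cell. Indeed $T$ cut along $p\cup q$ is an annulus, and the arc cuts this annulus to a disc.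

Let $Z'=Y'\cup\bigcup_{e,j}E_{e,j}$, with discs $E_{e,j}$, $1\le j\le s$, attached to $T_e$ as in $T^s$. Write $T_e^s=T_e\cup\bigcup_jE_{e,j}$, and let $\Theta_e:I\times D^2\to T^s_e$ be the map of Lemma 1. Put
$$\Phi'=\Phi\ \text{ on }\Phi^{-1}(Y),\qquad \Phi'(x)=\Theta_e\bigl(g(x),\chi_e^{-1}\Phi(x)\bigr)\ \text{ on }\Phi^{-1}(e).$$

*The map $\Phi'$ is continuous.* If $\Phi(x)\in\partial e$, then $\Theta_e(g(x),\chi_e^{-1}\Phi(x))=\beta(\chi_e^{-1}\Phi(x))$, which is identified with $\Phi(x)$. For $e\ne e'$ we have $e\cap e'\subset Y$. So the definitions agree on the overlaps of a finite closed cover.

*$Z'$ is a disc system.* Attach the $T_e$ one at a time. By van Kampen's theorem each attachment forms an amalgamated product of the group obtained so far with the free group $\pi_1(T_e)$ along infinite cyclic groups generated by $\partial e$. This cyclic group injects on both sides. On the left, $\partial e$ has infinite order in $\pi_1(Y)$, and $\pi_1(Y)$ injects into each intermediate group. On the right, $[p,q]$ has infinite order in the free group. So $\pi_1(Y)$ and all $\pi_1(T_e)$ inject into $\pi_1(Y')$, and $\pi_1(Y')$ is torsion-free. The curves $p_e,q_e$ are nontrivial in $\pi_1(T_e)$, hence in $\pi_1(Y')$. They are embedded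 circles and subcomplexes.

*Where the new discs come from.* We claim
$$\Phi'^{-1}(E_{e,j})\subset\Phi^{-1}(\operatorname{int}e),\tag{1}$$
$$\Phi'^{-1}(\operatorname{int}E_{e,j})\subset\Phi^{-1}(\operatorname{int}e)\cap g^{-1}(J_j).\tag{2}$$
The closed disc $E_{e,j}$ misses $Y$, because $p,q\subset\operatorname{int}T$. Points of $\Phi^{-1}(Y)$ are sent to $Y$. Points of $\Phi^{-1}(e')$ with $e'\ne e$ are sent to $T^s_{e'}$, and $T^s_{e'}\cap T^s_e\subset Y$. So neither kind is sent to $E_{e,j}$, which is (1). Now (2) follows from (1) and Lemma 1.

**Lemma 6.** Let $M\subset I^L$ be compact, $Z_0=Y_0\cup\bigcup e$ a disc system and $\Phi_0:M\to Z_0$ a map. There are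

* a compact set $C\subset M$, empty or zero-dimensional, with $C\cap\Phi_0^{-1}(Y_0)=\emptyset$;
* a connected CW complex $Y_\infty\supset Y_0$ with $\pi_1(Y_\infty)$ torsion-free and $\pi_1(Y_0)\to\pi_1(Y_\infty)$ injective;
* a map $\Phi_\infty:M\setminus C\to Y_\infty$ with $\Phi_\infty=\Phi_0$ on $\Phi_0^{-1}(Y_0)$.

*Proof.* Iterate the refinement. This gives disc systems $Z_m=Y_m\cup\bigcup_{e\in\mathcal E_m}e$ and maps $\Phi_m:M\to Z_m$. To pass from $m$ to $m+1$ use as $g$ the $i$-th coordinate function of $I^L$, $i\equiv m\pmod L$, and $s=s_m$, where $s_m\to\infty$.

**Step 1: the set $C$.** Let $U_m=\Phi_m^{-1}(Z_m\setminus Y_m)$. This is the disjoint union of finitely many open sets $\Phi_m^{-1}(\operatorname{int}e)$, $e\in\mathcal E_m$, which we call pieces. The set $\bigcup_{E\in\mathcal E_{m+1}}\Phi_{m+1}^{-1}(E)$ is closed, contains $U_{m+1}$, and lies in $U_m$ by (1). So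
$$\overline{U_{m+1}}\subset U_m,\qquad C:=\bigcap_mU_m=\bigcap_m\overline{U_m},$$
and $C$ is compact. As $C\subset U_0$, it misses $\Phi_0^{-1}(Y_0)$.

**Step 2: $C$ is empty or zero-dimensional.** By (2), each piece of $U_{m+1}$ lies in one piece of $U_m$, and on it the coordinate used at this step varies by at most $2/(s_m-1)$. After $L$ consecutive steps all coordinates are controlled, so the maximal diameter of the pieces of $U_m$ tends to $0$. Since $C\subset U_m$, the pieces of $U_m$ partition $C$ into finitely many relatively open sets.

**Step 3: the limit map.** Let $M_m=M\setminus U_m=\Phi_m^{-1}(Y_m)$. Then $M_m\subset M\setminus\overline{U_{m+1}}\subset M_{m+1}$, and the middle set is open. So $M\setminus C$ is the union of the interiors of the $M_m$. By the definition of the refinement $\Phi_{m+1}=\Phi_m$ on $M_m$. Hence the maps $\Phi_m|_{M_m}$ fit together to a continuous map $\Phi_\infty$ from $M\setminus C$ to $Y_\infty=\bigcup_mY_m$ with the weak topology, and $\Phi_\infty=\Phi_0$ on $M_0=\Phi_0^{-1}(Y_0)$.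

**Step 4: the fundamental group.** Compact subsets of $Y_\infty$ lie in some $Y_m$, so $\pi_1(Y_\infty)=\varinjlim\pi_1(Y_m)$ is a direct limit of torsion-free groups along injections. It is torsion-free and contains $\pi_1(Y_0)$. $\square$

## Compression into a graph

Let $Z_0$ be a 2-complex with 1-skeleton $\Gamma$. Off the set $C$ of Lemma 6, simply connected spaces can be pushed out of the 2-simplices of $Z_0$ altogether. We state this for somewhat more general spaces.

**Definition (T-trivial).** A group is T-trivial if all its homomorphisms to torsion-free groups are trivial.

The trivial group and all finite groups are T-trivial; so is any group generated by elements of finite order. The group $\mathbb Z$ is not.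

**Lemma 7.** In Lemma 6 let $Z_0$ be a finite connected simplicial complex of dimension at most $2$ and $Y_0=\Gamma$ its 1-skeleton. Let $Q$ be connected, locally path connected and metrizable, with $\pi_1(Q)$ T-trivial, and let $f:Q\to M\setminus C$ be a map. Then there is a map $F:Q\to\Gamma$ with $F=\Phi_0f$ on $(\Phi_0f)^{-1}(\Gamma)$, and $F(x)\in\partial e$ whenever $\Phi_0f(x)$ lies in a 2-simplex $e$.

*Proof.* We use the torsion-free group $\pi_1(Y_\infty)$ to lift, and the infinite order of $\partial e$ to turn a circle-valued extension problem into a real-valued one.

The map $\Phi_\infty f:Q\to Y_\infty$ is trivial on $\pi_1$, because $\pi_1(Q)$ is T-trivial. So it lifts to a map $\tilde\varphi$ into the universal cover $\tilde Y_\infty$. For a 2-simplex $e$ let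
$$Q_e=(\Phi_0f)^{-1}(e),\qquad A_e=(\Phi_0f)^{-1}(\partial e).$$
Both sets are closed in $Q$, and on $A_e$ we have $\Phi_\infty f=\Phi_0f$. So $\tilde\varphi$ maps $A_e$ into the preimage of $\partial e$ in $\tilde Y_\infty$. This preimage is a covering space of the circle $\partial e$. Its components are open in it. Each of them is the covering of $\partial e$ that corresponds to the kernel of $\pi_1(\partial e)\to\pi_1(Y_\infty)$. That kernel is trivial, because $\partial e$ has infinite order in $\pi_1(\Gamma)$, which injects into $\pi_1(Y_\infty)$. So each component is a universal cover of $\partial e$. Identify each component, as a covering, with the standard cover $\mathbb R\to\partial e$. Then $\tilde\varphi|_{A_e}$ becomes a continuous map $A_e\to\mathbb R$ that lifts $\Phi_0f|_{A_e}$.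

By Tietze's theorem in the metrizable space $Q_e$ this extends to a map $Q_e\to\mathbb R$. Let $F|_{Q_e}$ be its composition with $\mathbb R\to\partial e$, and let $F=\Phi_0f$ on $(\Phi_0f)^{-1}(\Gamma)$. This last set meets $Q_e$ in $A_e$, where the definitions agree. For $e\ne e'$ the set $Q_e\cap Q_{e'}$ lies in $(\Phi_0f)^{-1}(\Gamma)$. So $F$ is well defined on a finite closed cover of $Q$, and continuous. $\square$

**Example (a cylinder).** Let $e$ be a 2-simplex and $M=e\times I$, embedded in $I^3$. Take $Z_0=e$, $\Gamma=\partial e$, and let $\Phi_0:e\times I\to e$ be the projection. Lemma 6 gives a compact set $C$, empty or zero-dimensional, in $\operatorname{int}e\times I$. Suppose that $f:D^2\to M\setminus C$ maps $S^1$ homeomorphically to $\partial e\times\{t\}$. Lemma 7 with $Q=D^2$ gives a map $F:D^2\to\partial e$ which on $S^1$ equals $\Phi_0f$, a map of degree $\pm1$. This is impossible. So every singular disc in the cylinder with boundary $\partial e\times\{t\}$ meets $C$. In particular $C\ne\emptyset$, and the complement of a zero-dimensional set in a 3-ball need not be simply connected. The push of 2-cells attempted above cannot be carried out here.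

## Trees, pairwise conditions, and a non-positively curved complex

One map to a 2-complex forgets most of $M$. We want several maps $\Phi^i:M\to Z^i$ to 2-complexes which together remember $M$. Lemma 7 compresses each $\Phi^if$ to a map to a graph $\Gamma^i$. The compressed maps together form a map to a product of graphs, of about half the dimension. If they stay close enough to the $\Phi^if$, we can read off a point of $M$ again. So $f$ should be homotopic, by a small homotopy, to a map through a space of small dimension.

This alone does not make $f$ null-homotopic. We want the intermediate space to have contractible universal covers. A product of graphs has this property, but the map back to $M$ makes sense only on the part of the product that lies near $M$. If we take the union $X$ of all cubes of the product of trees that are near some point of $M$ in all coordinates at once, nothing controls the homotopy of $X$. Let us recall the criterion that we want to apply.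

**Cube complexes.** A cube complex is obtained by gluing unit cubes along faces by isometries. In ours, which is a subcomplex of a product of trees, two cubes meet in a common face or not at all. The link of a vertex $v$ has one vertex for each edge at $v$, and a set of link vertices spans a simplex if the corresponding edges are the edges at $v$ of one cube. A simplicial complex is flag if any finite set of pairwise adjacent vertices spans a simplex. A metric space is CAT(0) if it is geodesic and its geodesic triangles are no thicker than Euclidean triangles with the same side lengths; it is non-positively curved if it is locally CAT(0). We use two theorems from Bridson–Haefliger, *Metric Spaces of Non-positive Curvature*.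

* Gromov's link condition (II.5.20): a finite-dimensional cube complex is non-positively curved if and only if all its vertex links are flag complexes.
* The Cartan–Hadamard theorem (II.4.1): the universal cover of a complete connected non-positively curved metric space is CAT(0), hence contractible.

For example, the link of a vertex in a 3-cube is a full triangle, which is flag. In the boundary of the 3-cube, which is a 2-sphere, it is the boundary of a triangle, which is not flag: the three squares at a corner are pairwise present, but the cube is missing.

This example shows the trouble with "near $M$ in all coordinates at once": it can hold for each pair of coordinates and fail for three. So we impose conditions only on pairs of coordinates. Then flagness is automatic. The price is that we must recover a point of $M$ from pairwise information. A point of a simplicial complex $K$ is given by barycentric coordinates subject to two conditions. First, the support is a simplex; if $K$ is flag, this is a pairwise condition. Second, the coordinates add up to $1$, which is not a pairwise condition. Suppose that the coordinates come in at least three groups. Then the point with all coordinates $0$ cannot be distinguished from points of $K$ by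 looking at two groups at a time, since for any two groups there is a vertex of $K$ belonging to a third group, and at this vertex the coordinates in both of the given groups are $0$. The remedy is to record the partial sums as additional coordinates: then "each partial sum is the previous one plus the next term" is a condition on pairs.

**Proposition 8.** Let $M$ be a compact connected polyhedron of dimension $d\ge2$, and $k=\lceil(d+1)/2\rceil$. There exist a finite triangulation $K$ of $M$, a compact set $C\subset M$ (empty or zero-dimensional), a locally finite, finite-dimensional cube complex $X$ all of whose components have contractible universal cover and torsion-free $\pi_1$, and a map $\Psi:X\to M$, such that: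

(i) $\Psi(X)$ lies in a compact set $\Lambda\subset|K|$ of Hausdorff dimension at most $k$;

(ii) for $Q$ as in Lemma 7 and any map $f:Q\to M\setminus C$ there are a map $f':Q\to X$ and a homotopy $H$ in $M$ from $f$ to $\Psi f'$ such that, for every $x\in Q$, $H(\{x\}\times I)$ lies in the carrier (smallest closed simplex of $K$) of $f(x)$.

*Proof.* All distances in spaces of coordinates are $\ell^1$ distances, written $\|\cdot\|_1$.

**Step 1: $2k$ maps from $M$ to 2-complexes.** Here we choose the coordinates. Let $K$ be the barycentric subdivision of a triangulation of $M$. Its vertices are the simplices of the original triangulation, and a set of them spans a simplex if they form a chain under inclusion. So $K$ is flag, because pairwise comparable simplices form a chain. Color a vertex by the dimension of the corresponding simplex. The colors are $0,\dots,d$, and they are distinct on each simplex of $K$. Let $u_v$, $v\in V(K)$, be the barycentric coordinates, and view $|K|\subset\mathbb R^{V(K)}$ with the vertices as basis vectors.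

Divide the colors into $k\ge2$ groups $\{0,1\},\{2,3\},\dots$, the last a singleton if $d$ is even. For $0\le j\le k-1$ let $V_j$ be the set of vertices with color in the $j$-th group, and
$$Z_j=\Bigl\{z\in[0,1]^{V_j}:\ \operatorname{supp}z\text{ is empty or a simplex of }K,\ |z|:=\sum_vz_v\le1\Bigr\}.$$
This is the cone with apex $0$ on the full subcomplex of $K$ spanned by $V_j$. A simplex of that subcomplex has at most two vertices, one for each color of the group. So $Z_j$ is a connected linear complex of dimension at most $2$. (For a surface, $d=2$, $k=2$: $Z_0$ is the cone on the subdivided 1-skeleton of the original triangulation, and $Z_1$ is the cone on the finite set of barycenters of triangles.) Let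
$$P_j:M\to Z_j,\quad P_j(x)=(u_v(x))_{v\in V_j},\qquad\text{so that}\quad\sum_{j=0}^{k-1}|P_j|=1.$$
Put $\sigma_j=\sum_{i<j}|P_i|$ and
$$S_j=(\sigma_j,|P_j|):M\to\Delta=\{(a,b):a,b\ge0,\ a+b\le1\},\qquad0\le j\le k-1.$$
Let
$$\delta=\frac1{100k},\qquad c_0=\frac1{8k}.$$
Triangulate the $Z_j$ and $k$ copies of $\Delta$, by subdivision, so finely that all simplices have diameter at most $\delta$. We now have $2k$ maps $\Phi^i:M\to Z^i$, $i\in\mathcal I$, namely the $P_j$ and the $S_j$, each to its own target. Let $\Gamma^i$ be the 1-skeleton of $Z^i$, a finite connected graph.

**Step 2: the set $C$.** Embed the compact polyhedron $M$ in some $I^L$ and apply Lemma 6 to each $\Phi^i$ with $Y_0=\Gamma^i$. Let $C$ be the union of the resulting $2k$ sets. It is compact and, by the sum theorem, empty or zero-dimensional. A map that misses $C$ misses each of the $2k$ sets, so Lemma 7 applies to it for every $\Phi^i$.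

**Step 3: the cube complex $X$.** Let $\tau_i:\mathcal T_i\to\Gamma^i$ be the universal cover. It is a locally finite tree; give its edges length $1$. A cell of $\mathcal T_i$ is a vertex or a closed edge. For $i\ne l$ call cells $a\subset\mathcal T_i$ and $b\subset\mathcal T_l$ compatible if there is $x\in M$ with
$$\|\Phi^i(x)-y\|_1\le2\delta\ \text{ for all }y\in\tau_i(a),\qquad\|\Phi^l(x)-y'\|_1\le2\delta\ \text{ for all }y'\in\tau_l(b).$$
If $a,b$ are compatible, so are faces of $a$ and $b$. Let $X\subset\prod_i\mathcal T_i$ be the union of all cubes $\prod_ia_i$ for which $a_i,a_l$ are compatible for all $i\ne l$. It is a subcomplex, locally finite and of dimension at most $2k$.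

**Step 4: links are flag.** Let $v=(v_i)$ be a vertex of $X$. A simplex of its link in $X$ is given by a nonempty set $A\subset\mathcal I$ and edges $a_i\ni v_i$ of $\mathcal T_i$, $i\in A$, such that $\prod_{i\in A}a_i\times\prod_{m\notin A}v_m$ lies in $X$. Two link vertices given by edges of the same tree are never joined. Let link vertices $a_i$ ($i\in A$) be pairwise joined. As the corresponding squares are in $X$, the cells $a_i,a_l$ are compatible for $i\ne l$ in $A$. As the edges $a_i\times\prod_{m\ne i}v_m$ are in $X$, the cells $a_i,v_m$ are compatible for $i\in A$, $m\notin A$. As $v\in X$, the cells $v_m,v_{m'}$ are compatible for $m\ne m'$ outside $A$. Hence the cube $\prod_{i\in A}a_i\times\prod_{m\notin A}v_m$ lies in $X$. So the link is a flag simplicial complex. By Gromov's link condition $X$, with its length metric $d_X$ on each component, is non-positively curved.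

**Step 5: universal covers are contractible and $\pi_1$ is torsion-free.** To apply Cartan–Hadamard we check that $d_X$ is complete and induces the CW topology. Let $D$ be the product ($\ell^2$) metric on $\prod_i\mathcal T_i$. It is complete and induces the CW topology, since the trees are locally finite. Clearly $d_X\ge D$, with equality for two points in a common cube of $X$, where the straight segment realizes both. Let $y\in X$. The cubes of $X$ not containing $y$ form a locally finite family, so their union is closed. Therefore each point of $X$ in some $D$-neighborhood of $y$ lies in a cube of $X$ that contains $y$, and $d_X(\cdot,y)=D(\cdot,y)$ on this neighborhood. Together with $d_X\ge D$ this shows that $d_X$ induces the CW topology. A $d_X$-Cauchy sequence is $D$-Cauchy, so it $D$-converges to some $y$ in the closed set $X$. Since $d_X(\cdot,y)=D(\cdot,y)$ near $y$, it also $d_X$-converges to $y$. So the components of $X$ are complete, and by the Cartan–Hadamard theorem their universal covers are contractible.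

These covers are finite-dimensional CW complexes. If $\pi_1$ of a component had a nontrivial finite cyclic subgroup, the quotient of the universal cover by it would be a finite-dimensional Eilenberg–MacLane complex for a nontrivial finite cyclic group. This is impossible, since such a group has nonzero homology in infinitely many degrees. So the fundamental groups are torsion-free.

**Step 6: pairwise conditions control the total sum.** Let $\xi\in X$. Let $z_j\in\Gamma_j\subset Z_j$ and $(a_j,b_j)\in\Delta$ be the images under the maps $\tau_i$ of its coordinates for $P_j$ and $S_j$, where $\Gamma_j$ is the 1-skeleton of $Z_j$. Let $z=(z_j)_j\in\mathbb R^{V(K)}$. The carriers of the coordinates of $\xi$ are pairwise compatible. We read off the following.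

* From the pair $(P_j,S_j)$: for the corresponding $x$, both $|z_j|$ and $b_j$ are within $2\delta$ of $|P_j(x)|$, so $\bigl||z_j|-b_j\bigr|\le4\delta$.
* From the pair $(S_j,S_{j+1})$: for the corresponding $x$, both $a_{j+1}$ and $a_j+b_j$ are within $2\delta$ of $\sigma_{j+1}(x)=\sigma_j(x)+|P_j(x)|$, so $|a_{j+1}-a_j-b_j|\le4\delta$. (For $a_j+b_j$ we use that distances are $\ell^1$.)
* Since $\sigma_0=0$, any pair containing $S_0$ gives $a_0\le2\delta$. Since $\sigma_{k-1}+|P_{k-1}|=1$, any pair containing $S_{k-1}$ gives $a_{k-1}+b_{k-1}\ge1-2\delta$.

Summing,
$$\sum_{j=0}^{k-1}b_j\ \ge\ b_{k-1}+\sum_{j=0}^{k-2}(a_{j+1}-a_j-4\delta)=a_{k-1}+b_{k-1}-a_0-4(k-1)\delta\ \ge\ 1-4k\delta.$$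
Therefore $\sum_vz_v=\sum_j|z_j|\ge1-8k\delta\ge0.9$. Each $z_j$ has at most two nonzero coordinates, so
$$N(z):=\sum_v(z_v-c_0)^+\ \ge\ 0.9-2kc_0=0.65.\tag{3}$$

**Step 7: the map $\Psi$ and part (i).** By (3) the set $\{v:z_v>c_0\}$ is nonempty. It spans a simplex of $K$. To see this, let $v\ne w$ belong to it. If $v,w\in V_j$, they are adjacent, because $\operatorname{supp}z_j$ is a simplex. If $v\in V_j$ and $w\in V_l$ with $j\ne l$, the pair $(P_j,P_l)$ gives $x\in M$ with $|u_v(x)-z_v|\le2\delta<c_0$ and $|u_w(x)-z_w|\le2\delta<c_0$. So $u_v(x),u_w(x)>0$, and $v,w$ are vertices of the carrier of $x$, hence adjacent. As $K$ is flag, the whole set spans a simplex. Hence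
$$\Psi(\xi)=N(z)^{-1}\sum_v(z_v-c_0)^+\,v\ \in|K|=M$$
is well defined and continuous.

It depends only on $z$. As $\xi$ runs over $X$, the point $z$ runs over a finite union $L'$ of closed cells of $\prod_{j=0}^{k-1}\Gamma_j$, which has dimension at most $k$. On each of these finitely many compact convex cells the formula is Lipschitz, since $N\ge0.65$ there. So $\Lambda=\Psi(X)$ is a finite union of Lipschitz images of compact convex cells of dimension at most $k$. It is compact of Hausdorff dimension at most $k$.

**Step 8: part (ii).** Let $f:Q\to M\setminus C$ be given. By Lemma 7 there are maps $F_i:Q\to\Gamma^i$ such that $F_i(x)$ and $\Phi^if(x)$ are equal or lie in a common simplex. So $\|F_i(x)-\Phi^if(x)\|_1\le\delta$. As $\pi_1(\Gamma^i)$ is free, hence torsion-free, and $\pi_1(Q)$ is T-trivial, $F_i$ lifts to $\tilde F_i:Q\to\mathcal T_i$. Put $f'=(\tilde F_i)_i:Q\to\prod_i\mathcal T_i$.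

We check that $f'(x)\in X$. Let $a_i$ be the carrier of $\tilde F_i(x)$. Then $\tau_i(a_i)$ is a vertex or edge that contains $F_i(x)$ and has diameter at most $\delta$, so every $y\in\tau_i(a_i)$ satisfies $\|y-\Phi^if(x)\|_1\le2\delta$. Hence $a_i,a_l$ are compatible for all $i\ne l$, with the point $f(x)\in M$ as witness.

At $\xi=f'(x)$ we have $|z_v-u_v(f(x))|\le\delta<c_0$ for all $v$. So $z_v>c_0$ implies $u_v(f(x))>0$. That is, $\Psi f'(x)$ lies in the carrier of $f(x)$. Let $H$ be the straight-line homotopy from $f$ to $\Psi f'$ in barycentric coordinates; its track at $x$ stays in the carrier of $f(x)$. $\square$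

**Proof of Theorem 3.** Take $C$ from Proposition 8, and let $f:Q\to M\setminus C$ be as in the theorem. Then $f\simeq\Psi f'$ in $M$. As $Q$ is simply connected and locally path connected, $f'$ lifts to the contractible universal cover of a component of $X$, so $f'$ is null-homotopic, and so is $f$. If $C=\emptyset$, replace it by a point. $\square$

## The complement of a ball around $C$

Let $M$ be a closed $n$-manifold and suppose that $C$ lies in the interior of a ball $B\subset M$. Put $Q=M\setminus\operatorname{int}B$. If we knew that $Q\to M$ is null-homotopic, homology would soon tell us that $M$ looks like a sphere. Theorem 3 says this if $Q$ is simply connected. But $\pi_1(Q)=\pi_1(M)$, about which nothing is known. If this group is finite, it is T-trivial, and Proposition 8 applies to $Q$ itself. If it is infinite, we can pass to the preimage $\tilde Q$ of $Q$ in the universal cover $\tilde M$. Yet null-homotopy of $\tilde Q\to\tilde M$ has no content in general: for an $n$-torus, $\tilde M=\mathbb R^n$, and every map to it is null-homotopic. What has content is the control in Proposition 8: the homotopy moves each point within one simplex, and it ends in a set whose image in $M$ has dimension less than $n$.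

**Proposition 9.** Let $M$ be a closed connected triangulable $n$-manifold, $n\ge3$, and let $C$ be as in Proposition 8. Let $B\subset M$ be a compact simply connected $n$-submanifold with bicollared, nonempty, simply connected boundary, and $C\subset\operatorname{int}B$. Put $Q=M\setminus\operatorname{int}B$. Then $\pi_1(M)=1$ and the inclusion $Q\to M$ is null-homotopic.

*Proof.*

**Step 1: $Q$ is connected and $\pi_1(Q)\cong\pi_1(M)$.** By the bicollar, $Q$ is a compact manifold with boundary $\partial B$. A component of $Q$ missing $\partial B$ would be open and closed in $M$, hence equal to $M$, which is impossible since $B\neq\emptyset$. So every component of $Q$ meets the connected set $\partial B$, and $Q$ is connected. Now $M=B\cup Q$ with $B\cap Q=\partial B$ bicollared, and $B$ and $\partial B$ are simply connected. By van Kampen's theorem the inclusion induces an isomorphism $\pi_1(Q)\to\pi:=\pi_1(M)$. Note that $Q\subset M\setminus C$.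

**Step 2: $\pi$ finite.** Then $\pi_1(Q)$ is T-trivial, and Proposition 8(ii) applied to the inclusion $f:Q\to M\setminus C$ gives $f\simeq\Psi f'$ in $M$. As $\pi_1$ of each component of $X$ is torsion-free, $f':Q\to X$ is trivial on $\pi_1$. So it lifts to a contractible space and is null-homotopic. Hence $Q\to M$ is null-homotopic. Being an isomorphism on $\pi_1$, it forces $\pi=1$, and the proposition holds.

From now on let $\pi$ be infinite. We derive a contradiction.

**Step 3: the universal cover and a controlled homotopy.** Let $\rho:\tilde M\to M$ be the universal cover, triangulated by the lift $\tilde K$ of $K$. It is noncompact, since $\pi$ is infinite. As $B$ is simply connected, $\rho^{-1}(B)$ is a disjoint union of homeomorphic lifts $B_\alpha$ of $B$. They are translates of one compact set under the properly discontinuous deck action, so every compact set has a neighborhood meeting only finitely many of them. The space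
$$\tilde Q=\rho^{-1}(Q)=\tilde M\setminus\bigcup_\alpha\operatorname{int}B_\alpha$$
is connected because $\pi_1(Q)\to\pi$ is onto, and simply connected because it is injective. It is a manifold with boundary, hence metrizable and locally path connected. So Proposition 8(ii) applies to $f=\rho|:\tilde Q\to M\setminus C$. It gives $f':\tilde Q\to X$ and a homotopy $H$ from $\rho|_{\tilde Q}$ to $\Psi f'$. Lift $H$ to a homotopy $\tilde H:\tilde Q\times I\to\tilde M$ starting at the inclusion. For $y\in\tilde Q$ the track $H(\{y\}\times I)$ lies in the carrier of $\rho(y)$ in $K$. So $\tilde H(\{y\}\times I)$ lies in the lift of that simplex which contains $y$, and this is the carrier of $y$ in $\tilde K$.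

**Step 4: a map $\hat h$ defined on all of $\tilde M$.** We extend the end map $\tilde H_1$ over the $B_\alpha$, keeping it over $\Lambda$. Each $\partial B_\alpha$ is a simply connected manifold, so $f'|_{\partial B_\alpha}$ lifts to a contractible cover and is null-homotopic in $X$. Put the null-homotopy on a collar of $\partial B_\alpha$ in $B_\alpha$ and a constant map on the rest of $B_\alpha$. By local finiteness these extensions, together with $f'$, give a continuous map $f'':\tilde M\to X$. Lift $\Psi f'':\tilde M\to M$ to a map $\hat h:\tilde M\to\tilde M$ which agrees with $\tilde H_1$ at one point of $\tilde Q$. On the connected set $\tilde Q$ both $\hat h$ and $\tilde H_1$ lift $\Psi f'$, so they agree there. Moreover $\rho\hat h(\tilde M)\subset\Lambda$.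

**Step 5: a point that $\hat h$ misses.** The set $\Lambda$ has Hausdorff dimension at most
$$k=\Bigl\lceil\frac{n+1}2\Bigr\rceil\le n-1,$$
and this is where $n\ge3$ is used: for $n=2$ we would have $k=2$. So $\Lambda$ has zero $n$-dimensional Hausdorff measure and contains no open $n$-simplex. Choose an $n$-simplex $\sigma$ of $\tilde K$ and $x\in\operatorname{int}\sigma$ with $\rho(x)\notin\Lambda$. Then $x\notin\hat h(\tilde M)$. The only simplex of $\tilde K$ containing $x$ is $\sigma$. So if $y\in\tilde Q\setminus\operatorname{int}\sigma$, then the carrier of $y$ does not contain $x$, and
$$x\notin\tilde H(\{y\}\times I)\qquad\text{for }y\in\tilde Q\setminus\operatorname{int}\sigma.\tag{4}$$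

**Step 6: the contradiction in homology.** The inclusion of $\tilde M$ covers $x$ with degree one, and $\hat h$ misses $x$. The homotopy $\tilde H$ connects the two only on $\tilde Q$, so we localize. Let
$$A=\{\alpha:B_\alpha\cap\sigma\ne\emptyset\},\qquad G=\sigma\cup\bigcup_{\alpha\in A}B_\alpha,\qquad V=\tilde M\setminus\bigcup_{\alpha\notin A}B_\alpha.$$
The set $A$ is finite, so $G$ is compact. By local finiteness $V$ is open, and $G\subset V$, because $\sigma$ meets no $B_\alpha$ with $\alpha\notin A$ and the $B_\alpha$ are disjoint. A point of $V\setminus G$ lies in no $B_\alpha$ and not in $\sigma$; hence $V\setminus G\subset\tilde Q\setminus\sigma$.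

Use $\mathbb F_2$ coefficients. Let $o\in H_n(V,V\setminus G)\cong H_n(\tilde M,\tilde M\setminus G)$ (excision) be the fundamental class along $G$ (Hatcher, *Algebraic Topology*, Lemma 3.27). It restricts to the nonzero local class at every point of $G$. Let $\iota:(V,V\setminus G)\to(\tilde M,\tilde M\setminus x)$ be the inclusion. As $x\in G$, we have $\iota_*o\ne0$. The map $\hat h|_V$ is also a map of pairs $(V,V\setminus G)\to(\tilde M,\tilde M\setminus x)$, and $\hat h_*o=0$, since it factors through $(\tilde M\setminus x,\tilde M\setminus x)$. By (4), on $V\setminus G$ the homotopy $\tilde H$ runs in $\tilde M\setminus x$ from the inclusion to $\tilde H_1=\hat h$. So $\iota$ and $\hat h$ induce the same map $H_{n-1}(V\setminus G)\to H_{n-1}(\tilde M\setminus x)$, and applying it to $\partial o$ we get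
$$\partial\iota_*o=\partial\hat h_*o=0\quad\text{in }H_{n-1}(\tilde M\setminus x).$$
But $\partial:H_n(\tilde M,\tilde M\setminus x)\to H_{n-1}(\tilde M\setminus x)$ is injective, because $H_n(\tilde M)=0$ for the noncompact connected $n$-manifold $\tilde M$ (Hatcher, Prop. 3.29). So $\iota_*o=0$, a contradiction. $\square$

## From Cantor sets to homotopy spheres

The hypothesis of Theorem 2 speaks of Cantor sets, while our $C$ may have isolated points or be empty. This is repaired as follows.

**Lemma 10.** In a closed manifold of positive dimension every compact set $C$ that is empty or zero-dimensional lies in a Cantor set.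

*Proof.* If $C=\emptyset$, take any Cantor set. Otherwise fix a metric and let $(c_r)_{r\ge1}$ be a sequence dense in $C$, repetitions allowed. Since $C$ has empty interior, for $r,l\ge1$ the $\frac1{r+l}$-ball about $c_r$ contains a nonempty open set missing $C$. Choose a Cantor set $K_{r,l}$ in it, and let $C^*=C\cup\bigcup_{r,l}K_{r,l}$.

The set $C^*$ is closed: a limit of points lying in infinitely many different $K_{r,l}$ is at distance $0$ from $C$, because $r+l\to\infty$, and so lies in $C$; other limits lie in $C$ or in one $K_{r,l}$. So $C^*$ is compact. It is zero-dimensional by the sum theorem. It has no isolated points. For points of $K_{r,l}$ this is clear. A point $c\in C$ is a limit of points of sets $K_{r,l}$, taking $c_r$ near $c$ and $l$ large, and these lie outside $C$, so they differ from $c$. So $C^*$ is a Cantor set. $\square$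

**Proof of Theorem 2.** The converse was proved above. Let every Cantor set in $M$ lie in an open $n$-cell.

**Step 1: $M$ is connected.** Otherwise the union of two Cantor sets in different components is a Cantor set that lies in no connected set, so in no open cell.

**Step 2: a ball around $C$.** Take $C$ from Proposition 8, and enlarge it to a Cantor set by Lemma 10. This lies in an open cell $\eta(\mathbb R^n)$, with $\eta$ an embedding. By compactness, after rescaling, $C\subset\eta(\{|y|<1\})$. Let $B=\eta(\{|y|\le1\})$. Its boundary is bicollared and homeomorphic to $S^{n-1}$, which is simply connected as $n\ge3$. Let $Q=M\setminus\operatorname{int}B$. By Proposition 9, $\pi_1(M)=1$ and $Q\to M$ is null-homotopic.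

**Step 3: homology.** By Step 2, $H_i(Q;\mathbb Z)\to H_i(M;\mathbb Z)$ is zero for $i\ge1$. On the other hand $H_i(M,Q)\cong H_i(B,\partial B)=0$ for $i\le n-1$, by excision (with the bicollar). So the same map is onto for $i\le n-1$. Thus $H_i(M;\mathbb Z)=0$ for $1\le i\le n-1$. A simply connected closed manifold is orientable, so $H_n(M;\mathbb Z)=\mathbb Z$.

**Step 4: the sphere.** By Hurewicz's theorem $\pi_n(M)\cong H_n(M;\mathbb Z)=\mathbb Z$. So there is a map $S^n\to M$ inducing an isomorphism on homology. Both spaces are simply connected complexes, so by Whitehead's theorem it is a homotopy equivalence. By the (generalized) Poincaré conjecture (Perelman for $n=3$; Freedman for $n=4$; Smale, Stallings, Zeeman, Newman for $n\ge5$), $M\cong S^n$. $\square$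

The Poincaré conjecture is used only in this last line. With the converse, Theorem 2 proves the conjecture.

## Simply connected manifolds, low dimensions, PL spheres

**Proof of Theorem 4.** Suppose that every Cantor set lies in the interior of such a $B$. Let $C$ be as in Proposition 8. By Lemma 10 it lies in a Cantor set, so $C\subset\operatorname{int}B$ for some such $B$, and Proposition 9 gives $\pi_1(M)=1$.

Conversely, let $\pi_1(M)=1$ and let $C'$ be a Cantor set in $M$. As $C'$ has empty interior, we can choose a closed bicollared ball $b\subset M\setminus C'$ in a chart. Put $B=M\setminus\operatorname{int}b$. A component of $B$ missing $\partial b$ would be open and closed in $M$, which is impossible; so $B$ is connected, as $\partial b$ is. The boundary $\partial B=\partial b\cong S^{n-1}$ is bicollared, nonempty and simply connected, as $n\ge3$. By van Kampen's theorem $\pi_1(B)\cong\pi_1(M)=1$, since $b$ and $\partial b$ are simply connected. Finally $C'\subset M\setminus b=\operatorname{int}B$. $\square$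

**Proof of Theorem 5.** For $n\ge3$ this is Theorem 2, because a $0$-invertible manifold has each of its Cantor sets in an open cell. For $n=1$ the manifold is $S^1$, which is $0$-invertible. For $n=2$ every closed connected surface is $0$-invertible, as proved in the section on spheres and surfaces. $\square$

So the hypothesis $n>2$ in the conjecture is sharp.

**Remark 11 (PL version).** For $n\ne4$ the conclusion of Theorem 2 for PL $M$ can be strengthened to "PL homeomorphic to $S^n$" (Moise for $n=3$; the PL Poincaré theorem for $n\ge5$). For $n=4$ the conclusion is "homeomorphic to $S^4$". A topologically invariant property cannot give more: every PL manifold homeomorphic to $S^4$ is $0$-invertible.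

**Remark 12 (one Cantor set per triangulation).** Let $n\ge3$. The set $C$ of Proposition 8 and its enlargement in Lemma 10 are built from a triangulation of $M$, before any cell is considered, and Steps 2–4 of the proof of Theorem 2 use only that this one Cantor set lies in an open cell. So for each closed connected triangulable $n$-manifold $M\not\cong S^n$ the proof gives a Cantor set in $M$, constructed from a triangulation, that lies in no open $n$-cell. The triangulation need not be combinatorial.
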